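
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{The Index Set of Completely Decomposable Groups\\ Is $\Pi^0_6$-Complete}


\begin{abstract}
A torsion-free abelian group is completely decomposable if it is a direct sum
of groups of rank one. Downey and Melnikov showed that the index set of the
computable completely decomposable groups is $\Sigma^0_7$, and the question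
whether this bound is sharp was left open. We show that it is not: the index
set is $\Pi^0_6$. We also show that it is $\Pi^0_6$-complete under many-one
reductions, so that the new bound is optimal. The upper bound rests on an
extension property for finite pieces of a decomposition. The lower bound comes
from a group in which infinitely many rank-one groups are glued to a single one,
so that the gluings can be undone exactly when all but finitely many of them are
harmless. Restricted to groups of finite rank, the index set is
$\Sigma^0_3$-complete.
\end{abstract}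

\section{The question and the answer}

The torsion-free abelian groups of rank one are, up to isomorphism, the nonzero
subgroups of $\mathbb Q$. A torsion-free abelian group $G$ is called
\emph{completely decomposable} if $G\cong\bigoplus_{i\in J}H_i$ with each $H_i$
torsion-free of rank one and $J$ countable, possibly finite. Thus
$\mathbb Z$, $\mathbb Q$ and $\mathbb Z[\frac12]\oplus\mathbb Z[\frac13]$ are
completely decomposable. Already in rank two there are groups that are not: if
$a,b$ is a basis of a $\mathbb Q$-vector space, then
\[
\mathbb Z[\tfrac12]\,a+\mathbb Z[\tfrac13]\,b+\mathbb Z\,\tfrac{a+b}5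
\]
is not completely decomposable (Example~\ref{ex:glue}). On the other hand
$\mathbb Za+\mathbb Zb+\mathbb Z\frac{a+b}5$ is isomorphic to $\mathbb Z^2$.
So adjoining a fraction $\frac{a+b}p$ may or may not
destroy decomposability; what matters is how the divisibility of $a$ compares
with that of $b$.

How hard is it to recognize completely decomposable groups? Let $\varphi_e$ be
the $e$-th partial computable function. We say that $e$ \emph{codes a computable
group} $G_e$ if $\varphi_e$ is total and is the characteristic function of the
atomic diagram of a group $G_e$ with universe $\omega$, in the language $+,-,0$.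
Put
\[
\begin{aligned}
I=\{e\in\omega :{}&e\text{ codes a computable group }G_e,\text{ and }G_e\text{ is}\\
&\text{torsion-free abelian and completely decomposable}\}.
\end{aligned}
\]
The complexity of this index set measures the complexity of the recognition
problem. Read literally, the definition of $I$ asks for an infinite object, a
decomposition, so it is not obvious that $I$ is arithmetical. Downey and
Melnikov proved that $I$ is $\Sigma^0_7$. This result is stated in
\cite{turing}, with the comment: ``We don't know if the bound is sharp here.''
Is $I$ in fact $\Sigma^0_7$-complete, that is, does every $\Sigma^0_7$ set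
$m$-reduce to it? Since the definition begins with ``there is a decomposition'',
a bound with a leading existential quantifier looks natural. It is not the right
one.

\begin{theorem}\label{thm:main}
The index set $I$ is $\Pi^0_6$-complete under many-one reductions:
\begin{enumerate}
\item[(A)] $I\in\Pi^0_6$;
\item[(B)] every $\Pi^0_6$ set $m$-reduces to $I$.
\end{enumerate}
\end{theorem}

\begin{corollary}
$I$ is not $\Sigma^0_7$-complete. In fact no $\Sigma^0_6$-complete set
$m$-reduces to $I$.
\end{corollary}

\begin{proof}
The class $\Pi^0_6$ is closed downward under $\le_m$, and by the hierarchy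
theorem a $\Sigma^0_6$-complete set is not in $\Pi^0_6$. So by (A) it does not
$m$-reduce to $I$. Since $\Sigma^0_6\subseteq\Sigma^0_7$, it is a $\Sigma^0_7$
set that does not $m$-reduce to $I$.
\end{proof}

Only (A) is needed for the corollary. Part (B) shows that (A) cannot be
improved; in particular $I\notin\Sigma^0_6$.

\medskip
\noindent\textbf{The two ideas.}
For (A), we do not ask for a decomposition but for the possibility of always
continuing one. We call a finite tuple \emph{good} if it passes a test that is
necessary for being part of a decomposition, and show that $G$ is completely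
decomposable exactly if \emph{every good tuple can be extended to a good tuple
that captures any given element}. The outermost quantifier is now universal.
Being good turns out to be $\Pi^0_4$, because a homomorphism between groups of
finite rank is given by a finite matrix; and the extension property then has the
form $\forall\,(\Pi^0_4\to\exists\,\Pi^0_4)$, which is $\Pi^0_6$.

For (B), we attach to a sequence of c.e.\ sets $U_0,U_1,\dots$ a group $G(U)$
that is completely decomposable iff almost all $U_k$ are cofinite. Every
$\Sigma^0_5$ set can be expressed by a condition of this kind. The last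
quantifier comes from an infinite direct sum of such groups, and for this to work
a bad $G(U)$ must not be a direct summand of any completely decomposable group.

Section~\ref{sec:types} recalls characteristics and types. Sections
\ref{sec:upper}, \ref{sec:groups} and \ref{sec:reduction} prove the theorem.
Section~\ref{sec:finite} treats finite rank, where the answer is
$\Sigma^0_3$-complete.

\section{Characteristics and types}\label{sec:types}

From now on all groups are torsion-free abelian. We write $m\mid g$ for
$g\in mG$. A subgroup $H\le G$ is \emph{pure} if $H\cap mG=mH$ for all $m\ge1$.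
For $X\subseteq G$,
\[
\langle X\rangle_*=\{g\in G: mg\in\langle X\rangle\text{ for some }m\ge1\}
\]
is the smallest pure subgroup containing $X$. Direct summands are pure. For a
prime $q$, $v_q$ is the $q$-adic valuation on $\mathbb Q$, with
$v_q(0)=\infty$, and a rational
number $r$ is \emph{$q$-integral} if $v_q(r)\ge0$. The denominator of a rational
number is that of its reduced form.

For $0\ne x\in G$ let $h_q(x)=\sup\{i:q^i\mid x\}\in\omega\cup\{\infty\}$. The
\emph{characteristic} of $x$ is the sequence $\chi(x)=(h_q(x))_{q\text{ prime}}$.
Two characteristics are equivalent if they differ at only finitely many primes,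
and only at primes where both are finite. The \emph{type} $t(x)$ is the
equivalence class of $\chi(x)$. For types $\mathbf s,\mathbf t$ with
representatives $(\sigma_q)$, $(\tau_q)$ we write $\mathbf s\le\mathbf t$ if
$\sigma_q\le\tau_q$ for almost all $q$, and $\tau_q=\infty$ whenever
$\sigma_q=\infty$. This does not depend on the representatives and is a partial
order. We use the following standard facts.

\begin{enumerate}
\item[(F1)] \emph{All nonzero elements of a rank-one group have the same type},
the type of the group. Any two of them have a common nonzero multiple, and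
$h_q(mx)=h_q(x)+v_q(m)$ for integers $m\ne 0$.
\item[(F2)] \emph{If $f$ is a homomorphism and $f(x)\ne0$, then
$\chi(x)\le\chi(f(x))$ pointwise}, so $t(x)\le t(f(x))$.
\item[(F3)] \emph{Characteristics in a pure subgroup, in particular in a direct
summand, are the same as in the whole group.}
\item[(F4)] \emph{In a direct sum, $\chi(x)$ is the pointwise minimum of the
characteristics of the nonzero components of $x$.} There are finitely many of
these, so $t(x)\ge\mathbf t$ iff every nonzero component of $x$ has type
$\ge\mathbf t$.
\end{enumerate}

The next lemma will show in rank two that some gluings cannot be undone.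

\begin{lemma}\label{lem:ranktwo}
Let $C\le\mathbb Qa\oplus\mathbb Qb$ contain $a$ and $b$. Suppose that every
nonzero $x\in C$ with $t(x)\ge t(a)$ lies in $\mathbb Qa$, and every nonzero
$x\in C$ with $t(x)\ge t(b)$ lies in $\mathbb Qb$. If $C$ is completely
decomposable, then $C=(C\cap\mathbb Qa)\oplus(C\cap\mathbb Qb)$.
\end{lemma}

\begin{proof}
Since $C$ has rank two, $C=H_1\oplus H_2$ with $H_1,H_2$ of rank one. By (F4)
the nonzero components of $a$ have type $\ge t(a)$, so they lie in $\mathbb Qa$.
A nonzero element of $H_1$ and a nonzero element of $H_2$ are linearly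
independent, so only one component of $a$ is nonzero, and $a\in H_i$ for some
$i$. In the same way $b\in H_j$ for some $j$. Since $H_1$
and $H_2$ have rank one, $i\ne j$, $H_i\subseteq C\cap\mathbb Qa$ and
$H_j\subseteq C\cap\mathbb Qb$. Hence $C$ is the sum of these two intersections.
\end{proof}

\begin{example}\label{ex:glue}
Let $C=\mathbb Z[\frac12]a+\mathbb Z[\frac13]b+\mathbb Z\frac{a+b}5$. The
$b$-coordinates of elements of $C$ lie in $\mathbb Z[\frac13]+\frac15\mathbb Z$,
so they are $2$-integral. Hence if $x\in C$ has $b$-coordinate $\beta\ne0$ and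
$x=2^iy$ with $y\in C$, then $i\le v_2(\beta)$. Thus $h_2(x)<\infty=h_2(a)$ and
$t(x)\not\ge t(a)$. In the same way, with $3$ in place of $2$, an element with
nonzero $a$-coordinate has finite $h_3$, while $h_3(b)=\infty$. So the
hypotheses of the lemma hold. If
$\alpha a=ua+vb+c\,\frac{a+b}5\in C$ with $u\in\mathbb Z[\frac12]$,
$v\in\mathbb Z[\frac13]$, $c\in\mathbb Z$, then $c/5=-v$ is $5$-integral, so
$5\mid c$ and $\alpha=u+\frac c5\in\mathbb Z[\frac12]$. Hence
$C\cap\mathbb Qa=\mathbb Z[\frac12]a$, and exchanging the roles of $a$ and $b$,
$C\cap\mathbb Qb=\mathbb Z[\frac13]b$. Their sum does not contain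
$\frac{a+b}5$. So $C$ is not completely decomposable.
\end{example}

The upper bound uses one theorem that we do not prove, and only for groups of
finite rank.

\begin{theorem}[Baer, 1937; see {\cite[Theorem 86.7]{fuchs}}]\label{thm:baer}
A direct summand of a completely decomposable group is completely decomposable.
\end{theorem}

\section{The upper bound}\label{sec:upper}

\subsection{Which tuples can begin a decomposition?}

A decomposition of $G$ into rank-one groups is given by a finite or infinite
sequence $a_1,a_2,\dots$ of nonzero elements with
$G=\bigoplus_i\langle a_i\rangle_*$. We want to build it by finite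
approximations, so we look for conditions on a finite tuple
$\bar a=(a_1,\dots,a_n)$ that must hold if $\bar a$ is part of such a sequence.

First, $\langle\bar a\rangle_*$ must be $\bigoplus_i\langle a_i\rangle_*$. For
instance $(1,1)$ and $(1,-1)$ cannot be used together in $\mathbb Z^2$: each of
them generates its own pure subgroup, and together they generate a subgroup of
index $2$, while $\langle(1,1),(1,-1)\rangle_*=\mathbb Z^2$.

Second, $\langle\bar a\rangle_*$ must be a direct summand. In
$G=\mathbb Z[\frac12]\oplus\mathbb Z[\frac13]$ the single element $a=(1,1)$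
satisfies the first condition, and $\langle a\rangle_*=\mathbb Za$ since
$\mathbb Z[\frac12]\cap\mathbb Z[\frac13]=\mathbb Z$. But a homomorphism
$G\to\mathbb Za$ kills both summands of $G$, because no nonzero element of
$\mathbb Z$ is divisible by all powers of $2$, or by all powers of $3$. So
$\mathbb Za$ is not a summand, and although $G$ is completely decomposable, a
construction that starts with $a$ is stuck forever.

``Being a direct summand of $G$'' asks for a homomorphism defined on all of $G$,
which is an infinite object if $G$ has infinite rank. We therefore ask only that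
$\langle\bar a\rangle_*$ be a direct summand of each finite-rank pure subgroup
$\langle\bar a\bar b\rangle_*$. There a projection is a finite
matrix of rational numbers, say $b_j\mapsto\sum_i\frac{d_{ji}}N a_i$, and
condition $E$ below says that this matrix maps $\langle\bar a\bar b\rangle_*$
into $G$. It will turn out that in a completely decomposable group nothing is
lost by this. In the definition, $\bar a=(a_1,\dots,a_n)$ and
$\bar b=(b_1,\dots,b_r)$ are finite tuples, possibly empty.

\begin{definition}\label{def:good}
\begin{itemize}
\item $D(\bar a)$: $\bar a$ is linearly independent over $\mathbb Z$, and for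
all $m\ge1$ and $\bar c\in\mathbb Z^n$, if $m\mid\sum_ic_ia_i$, then
$m\mid c_ia_i$ for each $i$.
\item $E(\bar a,\bar b)$: there are $N\ge1$ and integers $d_{ji}$ ($j\le r$,
$i\le n$) such that for all $m\ge1$, $\bar c\in\mathbb Z^n$,
$\bar e\in\mathbb Z^r$:
\[
m\;\Big|\;\sum_ic_ia_i+\sum_je_jb_j\quad\Longrightarrow\quad
mN\;\Big|\;\sum_i\Bigl(Nc_i+\sum_je_jd_{ji}\Bigr)a_i .
\]
\item $P(\bar a)$ (``$\bar a$ is \emph{good}''): $D(\bar a)$ holds, and
$E(\bar a,\bar b)$ holds for all $\bar b$ such that $\bar a\bar b$ is
independent.
\end{itemize}
\end{definition}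

\begin{lemma}\label{lem:D}
For independent $\bar a$, $D(\bar a)$ holds iff
$\langle\bar a\rangle_*=\bigoplus_i\langle a_i\rangle_*$.
\end{lemma}

\begin{proof}
The sum of the $\langle a_i\rangle_*$ is direct by independence. Assume
$D(\bar a)$ and let $x\in\langle\bar a\rangle_*$, say $mx=\sum c_ia_i$ with
$m\ge 1$. By $D$, $c_ia_i=mx_i$ for some $x_i\in G$, and then
$x_i\in\langle a_i\rangle_*$. Now
$m(x-\sum x_i)=0$, so $x=\sum x_i$. Conversely, assume that
$\langle\bar a\rangle_*=\bigoplus_i\langle a_i\rangle_*$ and
$mx=\sum c_ia_i$ with $m\ge1$. Then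
$x\in\langle\bar a\rangle_*$, so $x=\sum x_i$ with
$x_i\in\langle a_i\rangle_*$, and directness gives $mx_i=c_ia_i$.
\end{proof}

\begin{lemma}\label{lem:E}
If $\bar a\bar b$ is independent, then $E(\bar a,\bar b)$ holds iff
$A=\langle\bar a\rangle_*$ is a direct summand of
$C=\langle\bar a\bar b\rangle_*$.
\end{lemma}

\begin{proof}
$A$ is a direct summand of $C$ iff there is a homomorphism $\pi:C\to A$ that is
the identity on $A$.

Suppose that $\pi$ exists. For each $j$ we have
$\pi(b_j)\in A=\langle\bar a\rangle_*$, so some positive integer multiple of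
$\pi(b_j)$ lies in $\langle\bar a\rangle$. Taking a common multiple of these
integers we get $N\ge1$ and $d_{ji}\in\mathbb Z$ with
$N\pi(b_j)=\sum_id_{ji}a_i$ for all $j$. If $mx=\sum_ic_ia_i+\sum_je_jb_j$ with
$m\ge1$, then $x\in C$, and applying $N\pi$ gives
$mN\pi(x)=\sum_i(Nc_i+\sum_je_jd_{ji})a_i$. So $E$ holds.

Conversely, let $N$ and $d_{ji}$ be as in $E$. For $x\in C$ write
$mx=\sum_ic_ia_i+\sum_je_jb_j$ with $m\ge1$, and let $\pi(x)$ be the element $y$
with
\[
mNy=\sum_i\Bigl(Nc_i+\sum_je_jd_{ji}\Bigr)a_i .
\]
It exists by $E$, is unique since $G$ is torsion-free, and lies in $A$. If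
$m'x=\sum c_i'a_i+\sum e_j'b_j$ is another representation, then multiplying the
first by $m'$ and the second by $m$ and using independence we get
$m'c_i=mc_i'$ and $m'e_j=me_j'$; so both representations define the same $y$,
and $\pi$ is well defined. Given $x,x'\in C$, we may use the same $m$ for both,
and then for $x+x'$ as well; the defining equations add up, so $\pi$ is
additive. If $x\in A$, some multiple $m_0x$ ($m_0\ge1$) is a combination of
$\bar a$, so by independence $\bar e=0$; then $mNy=N\sum c_ia_i=Nmx$ and
$\pi(x)=x$.
\end{proof}

\begin{proposition}\label{prop:ext}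
A countable torsion-free abelian group $G$ is completely decomposable iff
\[
(\ast)\qquad\forall\bar a\;\forall g\;\Bigl[P(\bar a)\;\to\;
\exists\bar b\,\bigl(P(\bar a\bar b)\wedge g\in\langle\bar a\bar b\rangle_*\bigr)
\Bigr].
\]
\end{proposition}

\begin{proof}
($\Leftarrow$) The empty tuple is good: all sums over $\bar a$ in
Definition~\ref{def:good} are $0$. Let $G=\{g_0,g_1,\dots\}$. Applying $(\ast)$
again and again we obtain good tuples
$\bar a_0\subseteq\bar a_1\subseteq\cdots$, each an initial segment of the next,
with $g_s\in\langle\bar a_s\rangle_*$. By Lemma~\ref{lem:D},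
$\langle\bar a_s\rangle_*$ is the direct sum of the groups $\langle a\rangle_*$
for $a$ in $\bar a_s$. Taking the union over $s$, $G$ is the direct sum of all
the $\langle a\rangle_*$.

($\Rightarrow$) Let $G=\bigoplus_{j\in J}H_j$ with $H_j$ of rank one, let
$\bar a$ be good and $g\in G$. Choose a finite $F\subseteq J$ such that
$C=\bigoplus_{j\in F}H_j$ contains $\bar a$ and $g$. Extend $\bar a$ by a tuple
$\bar b_0$ to a maximal independent subset of $C$. Since $C$ is pure in $G$,
$C=\langle\bar a\bar b_0\rangle_*$.

Here goodness enters: $E(\bar a,\bar b_0)$ holds, so by Lemma~\ref{lem:E},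
$C=A\oplus B$ with $A=\langle\bar a\rangle_*$, and by Lemma~\ref{lem:D},
$A=\bigoplus_i\langle a_i\rangle_*$. It remains to decompose $B$. As a direct
summand of the completely decomposable group $C$, it is completely decomposable
by Theorem~\ref{thm:baer}, say $B=B_1\oplus\cdots\oplus B_s$ with $B_l$ of rank
one (and $s=0$ if $B=0$). Choose $0\ne b_l\in B_l$. Each $B_l$ is a direct
summand of $G$, hence pure, so $B_l=\langle b_l\rangle_*$. With
$\bar b=(b_1,\dots,b_s)$ the tuple $\bar a\bar b$ is independent and
\[
C=\langle\bar a\bar b\rangle_*=\bigoplus_i\langle a_i\rangle_*\oplus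
\bigoplus_l\langle b_l\rangle_* ,
\]
so $D(\bar a\bar b)$ holds by Lemma~\ref{lem:D}, and
$g\in C=\langle\bar a\bar b\rangle_*$.

Finally let $\bar c$ be such that $\bar a\bar b\bar c$ is independent, and put
$X=\langle\bar a\bar b\bar c\rangle_*\supseteq C$. Write $G=C\oplus C'$. By the
modular law $X=C\oplus(C'\cap X)$. So $C$ is a direct summand of $X$, and
$E(\bar a\bar b,\bar c)$ holds by Lemma~\ref{lem:E}. Hence $\bar a\bar b$ is
good.
\end{proof}

So in a completely decomposable group the good tuples are exactly the finite
parts of decompositions. Since $(\ast)$ holds, the construction in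
($\Leftarrow$) can be started from any good tuple and extends it to a
decomposition; and the end of the proof of ($\Rightarrow$) shows that finite
parts of decompositions are good.

\subsection{Counting quantifiers}

\begin{proof}[Proof of Theorem~\ref{thm:main}(A)]
``$e$ codes a computable group'' is $\Pi^0_2$: it says that $\varphi_e$ is total
with values $0,1$, that the sums and inverses prescribed by the diagram exist
and are unique, that the diagram evaluates all terms correctly, and that the
group axioms hold. For such $e$, ``$G_e$ is abelian and torsion-free'' is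
$\Pi^0_1$.

Now let $e$ code a torsion-free abelian group. Equations such as
$my=\sum_ic_ia_i$ with given integer coefficients are atomic, hence decidable
uniformly in $e$. Finite tuples are coded by numbers. Then:
\begin{itemize}
\item $m\mid g$ is $\Sigma^0_1$, $g\in\langle\bar a\rangle_*$ is $\Sigma^0_1$,
and independence is $\Pi^0_1$.
\item $D$ is $\Pi^0_1\wedge\forall(\Sigma^0_1\to\Sigma^0_1)$. An implication
between $\Sigma^0_1$ conditions is $\Delta^0_2$, so $D$ is $\Pi^0_2$.
\item $E$ is $\exists\forall(\Sigma^0_1\to\Sigma^0_1)$, so it is $\Sigma^0_3$.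
\item $P$ is $\Pi^0_2\wedge\forall\bar b\,(\Pi^0_1\to\Sigma^0_3)$, so it is
$\Pi^0_4$.
\item $(\ast)$ is $\forall\bigl(\Pi^0_4\to\exists(\Pi^0_4\wedge\Sigma^0_1)\bigr)$,
that is, $\forall(\Sigma^0_4\vee\Sigma^0_5)$, so it is $\Pi^0_6$.
\end{itemize}
To obtain a $\Pi^0_6$ condition on all $e$, write $(\ast)$ in prenex form
$\forall\exists\forall\exists\forall\exists$ with a matrix that consults finitely
many values of $\varphi_e$, and let the innermost existential quantifier also
provide a number of steps within which these values have been computed. For $e$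
that codes a group nothing changes. By Proposition~\ref{prop:ext}, $I$ is the
intersection of the resulting $\Pi^0_6$ set with the $\Pi^0_2$ set of all $e$
that code a torsion-free abelian group. So $I\in\Pi^0_6$.
\end{proof}

\section{A group with infinitely many gluings}\label{sec:groups}

\subsection{One gluing, two repairs}

Let $R\subseteq R'$ be subgroups of $\mathbb Q$ containing $1$, let $p$ be a
prime that divides no denominator of an element of $R'$, and let
\[
G=Ra+R'b+\mathbb Z\,\tfrac{a+b}p .
\]
The sum $Ra\oplus R'b$ has been spoiled by a gluing. We describe two ways to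
repair it. Both use the following remark: \emph{if $1\in R\le\mathbb Q$ and
$m\ge1$ is prime to all denominators of elements of $R$, then}
\begin{equation}\label{eq:mR}
\tfrac1mR=R+\tfrac1m\mathbb Z .
\end{equation}
Indeed, for $\frac uw\in R$ in lowest terms choose integers $s,s'$ with
$sw+s'm=1$; then $\frac u{mw}=\frac{us}m+s'\frac uw$. The other inclusion holds
since $1\in R$.

\emph{Changing $a$.} Put $a'=a+b$. Since $R\subseteq R'$, we have
$Ra'\subseteq G$, and $\frac{a'}p\in G$. With \eqref{eq:mR} it follows that
$G=\frac1pRa'\oplus R'b$. This is always possible, but it has a price: $a$ has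
been replaced by an element that is divisible by one more prime. The hypothesis
$R\subseteq R'$ is essential, as Example~\ref{ex:glue} shows.

\emph{Changing $b$.} Suppose that $dR'\subseteq R$ for some integer
$d\equiv1\pmod p$, and put $b'=b+da$. Then $R'b'\subseteq G$ and
$\frac{b'}p=\frac{a+b}p+\frac{d-1}pa\in G$, and with \eqref{eq:mR},
$G=Ra\oplus\frac1pR'b'$. Here $a$
is not touched. But $dR'\subseteq R\subseteq R'$ forces $R$ and $R'$ to have
the same type.

Several gluings to the same $a$ can be repaired simultaneously by changing $a$.
For $R=\mathbb Z$ and two gluings $\frac{a+b_0}2,\frac{a+b_1}3$ put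
$a'=a+3b_0+4b_1$. Then
\[
\frac{a'}2=\frac{a+b_0}2+b_0+2b_1,\qquad
\frac{a'}3=\frac{a+b_1}3+b_0+b_1 ,
\]
and $\frac{a'}6=\frac{a'}2-\frac{a'}3$. So if $R_0,R_1\le\mathbb Q$ contain $1$,
then
\[
\mathbb Za+R_0b_0+R_1b_1+\mathbb Z\tfrac{a+b_0}2+\mathbb Z\tfrac{a+b_1}3
=\mathbb Z\tfrac{a'}6\oplus R_0b_0\oplus R_1b_1 .
\]
The coefficients $3$ and $4$
come from the Chinese remainder theorem, and so this works for any finite number
of gluings with distinct primes. For infinitely many gluings it does not: the
element $a'$ would be an infinite sum, and it would have to be divisible by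
infinitely many primes although $a$ is divisible by none of them. Then almost
all of the gluings must be repaired by changing the $b_k$, and we shall show that
in the group constructed below there is no other way out. So the plan is: glue
infinitely many $b_k$ to one $a$, each $b_k$ at least as divisible as $a$, and
arrange that the second repair is available for $b_k$ exactly if the $k$-th
c.e.\ set is cofinite.

\subsection{The group $G(U)$}

Fix a computable listing without repetition of all primes, divided into
$\{p_k:k\in\omega\}$ and $\{q_{k,j}:k,j\in\omega\}$, and put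
$Q_k=\{q_{k,j}:j\in\omega\}$. Let $U=(U_k)_{k\in\omega}$ be a uniformly c.e.\
sequence of sets. Put $W=\{q_{k,j}:k\in\omega,\ j\in U_k\}$,
\[
R=\bigl\langle1,\tfrac1q:q\in W\bigr\rangle,\qquad
R_k=\bigl\langle1,\tfrac1q:q\in W\cup Q_k\bigr\rangle
\qquad(\text{subgroups of }\mathbb Q),
\]
and, in the $\mathbb Q$-vector space with basis $a,b_0,b_1,\dots$,
\[
G=G(U)=Ra+\sum_kR_kb_k+\sum_k\mathbb Z\,\frac{a+b_k}{p_k} .
\]
So $b_k$ may be divided by all primes in $Q_k$ from the beginning, while $a$ may
be divided by $q_{k,j}$ only when $j$ is enumerated into $U_k$; since we need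
$R\subseteq R_l$ for all $l$, every $b_l$ must then be divisible by $q_{k,j}$ as
well. Enumerating elements into the $U_k$ only adds elements to $G$. Note that
all denominators of elements of $R$ and $R_k$ are squarefree and prime to all
$p_l$.

Every $x\in G$ can be written, with finitely many nonzero terms, as
\begin{equation}\label{eq:rep}
x=\alpha_0a+\sum_k\beta_kb_k+\sum_kc_k\frac{a+b_k}{p_k}\qquad
(\alpha_0\in R,\ \beta_k\in R_k,\ c_k\in\mathbb Z).
\end{equation}
Let $\alpha(x)=\alpha_0+\sum_k\frac{c_k}{p_k}$ be its $a$-coordinate; its
$b_k$-coordinate is $\beta_k+\frac{c_k}{p_k}$. Put $\mathbf t=t(a)$.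

\begin{lemma}\label{lem:arith}
\begin{enumerate}
\item[(i)] If the $b_k$-coordinate of $x\in G$ is $0$, then $p_k\mid c_k$ in
\eqref{eq:rep}, and $\alpha(x)$ is $p_k$-integral.
\item[(ii)] $\langle a\rangle_*=Ra$. So $h_q(a)=1$ for $q\in W$ and $h_q(a)=0$
for all other $q$.
\item[(iii)] $\langle b_k\rangle_*=R_kb_k$. So $h_q(b_k)=1$ for
$q\in W\cup Q_k$ and $h_q(b_k)=0$ for all other $q$. Hence
$t(b_k)\ge\mathbf t$, with equality iff $U_k$ is cofinite.
\item[(iv)] If $x\in G$ and $\alpha(x)\ne0$, then $t(x)\le\mathbf t$.
\end{enumerate}
\end{lemma}

\begin{proof}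
(i) If $\beta_k+\frac{c_k}{p_k}=0$, then $\frac{c_k}{p_k}=-\beta_k$ is
$p_k$-integral, so $p_k\mid c_k$. The other summands of $\alpha(x)$, namely
$\alpha_0$ and $\frac{c_l}{p_l}$ for $l\ne k$, are $p_k$-integral anyway.

(ii) Let $x=\alpha(x)a\in G$. By (i), $p_k\mid c_k$ for all $k$, so
$\alpha(x)\in R+\mathbb Z=R$. Thus $\langle a\rangle_*=G\cap\mathbb Qa=Ra$.
By (F3), $\chi(a)$ may be computed in $Ra$, where it is as stated because
denominators are squarefree with prime factors in $W$.

(iii) Let $x\in G\cap\mathbb Qb_k$. By (i), $p_l\mid c_l$ for all $l\ne k$. In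
$0=\alpha(x)=\alpha_0+\sum_l\frac{c_l}{p_l}$ all terms except possibly
$\frac{c_k}{p_k}$ are $p_k$-integral, so this one is too, and $p_k\mid c_k$.
Hence the $b_k$-coordinate of $x$ is in $R_k+\mathbb Z=R_k$. The characteristic
of $b_k$ follows as in (ii). By comparison with $\chi(a)$, $\chi(b_k)$ is larger
exactly at the primes in $Q_k\setminus W=\{q_{k,j}:j\notin U_k\}$, and all
entries are finite. So $t(b_k)=\mathbf t$ iff this set is finite.

(iv) Suppose that $x=q^iy$ with $y\in G$. Then
$v_q(\alpha(x))=i+v_q(\alpha(y))$, so a lower bound for $v_q(\alpha(y))$ gives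
an upper bound for $i$. Apply \eqref{eq:rep} to $y$.

If $q$ is none of the $p_k$, the terms $\frac{c_k}{p_k}$ of $\alpha(y)$ are
$q$-integral, and its term $\alpha_0\in R$ has $v_q(\alpha_0)\ge-h_q(a)$ by
(ii). So $i\le v_q(\alpha(x))+h_q(a)$.

If $q=p_k$, then $v_q(\alpha(y))\ge-1$, so $i\le v_q(\alpha(x))+1$. If moreover
the $b_k$-coordinate of $x$ is $0$, so is that of $y$, and then
$v_q(\alpha(y))\ge0$ by (i) and $i\le v_q(\alpha(x))$.

Thus all $h_q(x)$ are finite. For almost all $q$ we have $v_q(\alpha(x))=0$, and
for almost all $k$ the $b_k$-coordinate of $x$ is $0$; so $h_q(x)\le h_q(a)$ for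
almost all $q$.
\end{proof}

Let $K=\{k:U_k\text{ is not cofinite}\}$. This is the set of gluings for which
changing $b_k$ does not help.

\subsection{Finitely many bad gluings can be repaired}

\begin{proposition}\label{prop:finite}
If $K$ is finite, then $G(U)$ is completely decomposable.
\end{proposition}

\begin{proof}
We change $a$ to take care of the $k\in K$, and change $b_k$ for all $k\notin K$.

By the Chinese remainder theorem choose integers $r_k$ ($k\in K$) with
$r_k\equiv1\pmod{p_k}$ and $r_k\equiv0\pmod{p_j}$ for $j\in K\setminus\{k\}$. Put
$a'=a+\sum_{k\in K}r_kb_k$ and $m=\prod_{k\in K}p_k$. For $k\in K$,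
\begin{equation}\label{eq:repa}
\frac{a'}{p_k}=\frac{a+b_k}{p_k}+\frac{r_k-1}{p_k}\,b_k+
\sum_{j\in K,\,j\ne k}\frac{r_j}{p_k}\,b_j ,
\end{equation}
where the coefficients $\frac{r_k-1}{p_k}$ and $\frac{r_j}{p_k}$ are integers. So
$\frac{a'}{p_k}\in G$ for all $k\in K$, and then $\frac{a'}m\in G$ because the
$p_k$ are distinct primes. Since $R\subseteq R_k$, also $Ra'\subseteq G$. By
\eqref{eq:mR}, $A':=\frac1mRa'\subseteq G$.

For $k\notin K$ the set $Q_k\setminus W$ is finite. Let $n_k$ be the product of
its elements. It is prime to $p_k$, so it has a multiple $d_k$ with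
$d_k\equiv1\pmod{p_k}$. Then $d_kR_k\subseteq R$: for $q\in Q_k\setminus W$ the
number $\frac{d_k}q$ is an integer, and for $q\in W$ we have $\frac{d_k}q\in R$.
Put $b_k'=b_k+d_ka$. Then $R_kb_k'\subseteq R_kb_k+Ra\subseteq G$, and
\begin{equation}\label{eq:repb}
\frac{b_k'}{p_k}=\frac{a+b_k}{p_k}+\frac{d_k-1}{p_k}\,a\in G .
\end{equation}
By \eqref{eq:mR}, $B_k':=\frac1{p_k}R_kb_k'\subseteq G$.

The elements $a'$, $b_k$ ($k\in K$), $b_k'$ ($k\notin K$) are linearly
independent: $a'$ and the $b_k$, $k\in K$, span the same space as $a$ and these
$b_k$, and modulo this space $b_k'$ is $b_k$. So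
\[
S:=A'\oplus\bigoplus_{k\in K}R_kb_k\oplus\bigoplus_{k\notin K}B_k'
\]
is a direct sum of rank-one groups inside $G$. It contains all the pieces that
generate $G$:
\begin{itemize}
\item $Ra\subseteq Ra'+\sum_{k\in K}Rb_k\subseteq S$, since $R\subseteq R_k$.
\item $R_kb_k\subseteq S$ for $k\in K$ by definition, and
$R_kb_k\subseteq R_kb_k'+d_kR_ka\subseteq B_k'+Ra\subseteq S$ for $k\notin K$.
\item $\frac{a+b_k}{p_k}\in S$ by \eqref{eq:repa} if $k\in K$, and by
\eqref{eq:repb} if $k\notin K$.
\end{itemize}
So $G=S$ is completely decomposable.
\end{proof}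

\subsection{Infinitely many bad gluings cannot be repaired}

In a decomposition, look at the summands whose type is exactly $\mathbf t$.
The elements $b_k$, $k\in K$, are more divisible than these summands allow, so
they are invisible there, and $\frac{a+b_k}{p_k}$ looks like $\frac a{p_k}$. If
this happens for infinitely many $k$, then $a$ must be invisible as well. But
Lemma~\ref{lem:arith}(iv) says that $a$ cannot be made up from elements of type
$>\mathbf t$.

\begin{proposition}\label{prop:infinite}
If $K$ is infinite, then $G(U)$ is not a direct summand of any completely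
decomposable group. In particular it is not completely decomposable.
\end{proposition}

\begin{proof}
Write $G=G(U)$ and suppose that $M=G\oplus L=\bigoplus_iH_i$ with $H_i$ of rank
one and of type $\mathbf t_i$. Characteristics of elements of $G$ are the same in
$G$ and in $M$, by (F3). Let $\rho:M\to G$ be the projection along $L$, and let
\[
\pi:M\to M_{\mathbf t}:=\bigoplus_{\mathbf t_i=\mathbf t}H_i
\]
be the projection along the other summands $H_i$.

\emph{Step 1: $\pi(b_k)=0$ for $k\in K$.} By Lemma~\ref{lem:arith}(iii),
$t(b_k)>\mathbf t$. By (F4), all nonzero components of $b_k$ have type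
$\ge t(b_k)>\mathbf t$, so none of them lies in an $H_i$ with
$\mathbf t_i=\mathbf t$.

\emph{Step 2: $\pi(a)=0$.} Suppose not. By (F4), nonzero elements of
$M_{\mathbf t}$ have type $\mathbf t$, so $t(\pi(a))=t(a)$, and the
characteristics of $\pi(a)$ and $a$ agree at almost all primes. But for
$k\in K$, Step 1 gives
\[
\pi(a)=\pi(a+b_k)=p_k\,\pi\Bigl(\frac{a+b_k}{p_k}\Bigr),
\]
so $h_{p_k}(\pi(a))\ge1$, while $h_{p_k}(a)=0$. As $K$ is infinite, this is a
contradiction.

\emph{Step 3: conclusion.} By (F4) the nonzero components of $a$ in
$\bigoplus_iH_i$ have type $\ge\mathbf t$, and by Step 2 none has type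
$\mathbf t$. So $a$ is a sum of elements $x$ with $t(x)>\mathbf t$. For each of
these, $\rho(x)=0$ or $t(\rho(x))\ge t(x)>\mathbf t$ by (F2), so
$\alpha(\rho(x))=0$ by Lemma~\ref{lem:arith}(iv). Hence
$\alpha(a)=\alpha(\rho(a))=0$. But $\alpha(a)=1$.
\end{proof}

\section{The reduction}\label{sec:reduction}

It remains to express $\Pi^0_6$ sets in terms of the condition ``almost all $U_k$
are cofinite''. The next lemma is the relativized $\Sigma^0_3$-hardness of
cofiniteness. We use it twice.

\begin{lemma}\label{lem:cof}
Let $Z\subseteq\omega$ and let $X\subseteq\omega$ be $\Sigma^0_3(Z)$. There is a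
$Z$-c.e.\ relation $V\subseteq\omega^2$ such that $i\in X$ iff
$V_i=\{k:(i,k)\in V\}$ is cofinite.
\end{lemma}

\begin{proof}
Let $i\in X\iff\exists y\,\forall u\,\exists v\,\Theta(i,y,u,v)$ with $\Theta$
computable in $Z$. Let $\ell(i,y,s)$ be the largest $u\le s$ such that
$\forall u'<u\;\exists v\le s\;\Theta(i,y,u',v)$. This is nondecreasing in $s$,
and it is unbounded iff $\forall u\,\exists v\,\Theta(i,y,u,v)$. The idea is that
each growth of $\ell(i,y,\cdot)$ enumerates the element that at that moment has
index $y$ in the complement of $V_i$.

Let $V_{i,0}=\emptyset$. Given the finite set $V_{i,s}$, let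
$m^s_0<m^s_1<\cdots$ list its complement, and at stage $s+1$ enumerate $m^s_y$
into $V_i$ for each $y\le s$ with $\ell(i,y,s+1)>\ell(i,y,s)$. This is
computable in $Z$, uniformly in $i$.

If $i\in X$, choose $y$ such that $\ell(i,y,\cdot)$ is unbounded. We claim that
$\omega\setminus V_i$ has at most $y$ elements. Otherwise let
$z_0<\cdots<z_y$ be its first $y+1$ elements. All other numbers below $z_y$ are
enumerated at some stage, so $m^s_y=z_y$ for all large $s$. At a later stage
$\ell(i,y,\cdot)$ grows and $z_y$ is enumerated, a contradiction.

If $i\notin X$, then $\ell(i,y,\cdot)$ is bounded for all $y$. The number $m^s_y$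
changes only if some $m^s_{y'}$ with $y'\le y$ is enumerated, which requires that
$\ell(i,y',\cdot)$ grows. This happens finitely often. So for each $y$ the
sequence $(m^s_y)_s$ is eventually constant, its limit is never enumerated, and
these limits are distinct. So $\omega\setminus V_i$ is infinite.
\end{proof}

\begin{lemma}\label{lem:sigma5}
For every $\Sigma^0_5$ set $X$ there is a uniformly c.e.\ array $(U_{i,k})$ such
that $i\in X$ iff $U_{i,k}$ is cofinite for all but finitely many $k$.
\end{lemma}

\begin{proof}
$X$ is $\Sigma^0_3(0'')$. By Lemma~\ref{lem:cof} with $Z=0''$ there is a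
$0''$-c.e.\ relation $V$ such that $i\in X$ iff $(i,k)\in V$ for almost all $k$.
Being c.e.\ in $0''$, $V$ is $\Sigma^0_3$. By Lemma~\ref{lem:cof} with
$Z=\emptyset$, applied to $V$ as a set of coded pairs, there are uniformly c.e.\
sets $U_{i,k}$ such that $(i,k)\in V$ iff $U_{i,k}$ is cofinite.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(B)]
Let $Y$ be $\Pi^0_6$, say $n\in Y\iff\forall x\,(\langle n,x\rangle\in X)$ with
$X\in\Sigma^0_5$. Take $(U_{i,k})$ for $X$ as in Lemma~\ref{lem:sigma5} and put
\[
M_n=\bigoplus_{x\in\omega}G\bigl((U_{\langle n,x\rangle,k})_{k\in\omega}\bigr).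
\]
The sets $W$ of the summands are uniformly c.e., so the generators
$a$, $\frac1qa$, $b_k$, $\frac1qb_k$, $\frac{a+b_k}{p_k}$ of the summands can be
enumerated. Hence $M_n$ is, uniformly in $n$, an infinite c.e.\ subgroup of a
computable $\mathbb Q$-vector space of dimension $\aleph_0$. Enumerate it without
repetition as $g_0,g_1,\dots$ and pull back the operations along $i\mapsto g_i$.
This is a computable copy of $M_n$ with universe $\omega$, uniformly in $n$. By
the $s$-$m$-$n$ theorem there is a computable function $h$ such that $h(n)$ codes
this copy.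

If $n\in Y$, then for each $x$ only finitely many of the sets
$U_{\langle n,x\rangle,k}$ are not cofinite, so every summand of $M_n$ is
completely decomposable by Proposition~\ref{prop:finite}, and so is $M_n$.

If $n\notin Y$, there is an $x$ such that infinitely many of the sets
$U_{\langle n,x\rangle,k}$ are not cofinite. By
Proposition~\ref{prop:infinite}, the corresponding summand of $M_n$ is not a
direct summand of any completely decomposable group, so $M_n$ is not completely
decomposable.

Thus $n\in Y\iff h(n)\in I$.
\end{proof}

\section{Finite rank}\label{sec:finite}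

In finite rank the decomposition itself is a finite object, and no extension
property is needed. The existential quantifier over decompositions now stays in
front.

\begin{proposition}
The set $I_{\mathrm{fin}}=\{e\in I:G_e\text{ has finite rank}\}$ is
$\Sigma^0_3$-complete under many-one reductions. Hardness is already witnessed by
groups of rank $2$.
\end{proposition}

\begin{proof}
\emph{Upper bound.} By Lemma~\ref{lem:D}, a torsion-free abelian group $G$ is
completely decomposable of finite rank iff
\[
\exists\bar a\,\bigl[D(\bar a)\wedge\forall g\,\exists m\ge1\;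
mg\in\langle\bar a\rangle\bigr].
\]
The condition in brackets is $\Pi^0_2$. As for Theorem~\ref{thm:main}(A), let the
innermost existential quantifier bound the computation times, and conjoin the
$\Pi^0_2$ condition that $e$ codes a torsion-free abelian group. So
$I_{\mathrm{fin}}$ is $\Sigma^0_3$.

\emph{The groups.} By Lemma~\ref{lem:cof} with $Z=\emptyset$ it suffices to
construct, uniformly in a c.e.\ set $U$, a computable group of rank $2$ that is
completely decomposable iff $U$ is cofinite. With a single gluing, the repair by
changing $a$ must be made impossible. We do this by making $a$ divisible by all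
powers of a prime $r$, while $b$ is not divisible by $r$. Fix
distinct primes $p,r$, let $Q=\{q_j:j\in\omega\}$ be a computable listing of the
other primes, without repetition, and put $W=\{q_j:j\in U\}$,
\[
R_a=\bigl\langle r^{-i},\tfrac1q:i\ge0,\ q\in W\bigr\rangle,\qquad
R_b=\bigl\langle1,\tfrac1q:q\in Q\bigr\rangle,\qquad
C=R_aa+R_bb+\mathbb Z\,\tfrac{a+b}p .
\]
As for $M_n$ above, $C$ has a computable copy with universe $\omega$, uniformly
in $U$. No denominator in $R_a$ or $R_b$ is divisible by $p$. Hence, as in
Example~\ref{ex:glue}, if $ua+vb+c\,\frac{a+b}p$ ($u\in R_a$, $v\in R_b$,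
$c\in\mathbb Z$) has $b$-coordinate $0$ or $a$-coordinate $0$, then $p\mid c$. So
$C\cap\mathbb Qa=R_aa$ and $C\cap\mathbb Qb=R_bb$.

\emph{If $U$ is cofinite,} we can change $b$. Let $n$ be the product of the
finitely many elements of $Q\setminus W$ and choose $d\in n\mathbb Z$ with
$d\equiv1\pmod p$. Then
$\frac dq\in\mathbb Z$ for $q\in Q\setminus W$ and $\frac dq\in R_a$ for
$q\in W$, so $dR_b\subseteq R_a$. Put $b'=b+da$. Then
$R_bb'\subseteq R_bb+R_aa\subseteq C$ and
$\frac{b'}p=\frac{a+b}p+\frac{d-1}pa\in C$, so $\frac1pR_bb'\subseteq C$ by
\eqref{eq:mR}. Conversely $R_bb\subseteq R_bb'+R_aa$ and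
$\frac{a+b}p=\frac{b'}p-\frac{d-1}pa$. So $C=R_aa\oplus\frac1pR_bb'$ is
completely decomposable.

\emph{If $U$ is not cofinite,} we verify the hypotheses of
Lemma~\ref{lem:ranktwo}. Let $0\ne x=\xi a+\eta b\in C$.

Suppose $\eta\ne0$. The $b$-coordinates of elements of $C$ lie in
$R_b+\frac1p\mathbb Z$, so they are $r$-integral. Hence $x=r^iy$ with $y\in C$
implies $i\le v_r(\eta)$. So $h_r(x)<\infty=h_r(a)$, and $t(x)\not\ge t(a)$.

Suppose $\xi\ne0$. The $a$-coordinates of elements of $C$ lie in
$R_a+\frac1p\mathbb Z$, so they are $q$-integral for every $q\in Q\setminus W$.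
Hence, for these $q$, $h_q(x)\le v_q(\xi)$, which is $0$ for almost all
$q\in Q\setminus W$. But
$h_q(b)\ge1$ for all $q\in Q\setminus W$, and $Q\setminus W$ is infinite. So
$t(x)\not\ge t(b)$.

By Lemma~\ref{lem:ranktwo}, if $C$ were completely decomposable, then
$C=R_aa\oplus R_bb$. This contradicts $\frac{a+b}p\in C$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{fuchs} L. Fuchs, \emph{Infinite Abelian Groups} II.
\bibitem{turing} ``Computability In Mathematics-Turing's Legacy'',
\url{https://homepages.ecs.vuw.ac.nz/~downey/heidelberg_15.pdf}.
\end{thebibliography}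

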